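\title{Finite cursor machines with sorting do not compute all first-order queries}

\begin{abstract}
A finite cursor machine evaluates a query on a database stored as lists by moving a fixed number of one-way cursors over the lists and keeping a summary of what it has read in registers of restricted length. Query plans compose such machines with sorting operators. We show that query plans do not compute all boolean first-order queries. The conjunctive query
$\exists v,w,v',w'\,(R(v,w)\wedge S(v',w')\wedge P(v,v')\wedge Q(w,w'))$
is computed by no plan whose registers are bounded by a function of the number $n$ of input tuples, and in particular by no plan of $O(1)$-machines or of $o(n)$-machines. The proof is unconditional and allows arbitrary built-in functions. It is a cut-and-paste argument that is carried through every intermediate list and every sorting operator of the plan, combined with a counting argument on inputs built from a sparse bipartite graph that meets all large rectangles, and with Ramsey's theorem. The lower bound extends to every self-join-free boolean conjunctive query without constants whose primal graph has an induced cycle of length at least four, and to the directed $4$-cycle query.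
\end{abstract}

\section{Introduction}\label{sec:intro}

Suppose that the only things we may do with a database are to scan its tables from front to back and to sort them, a fixed number of times. Which first-order properties of the data can we decide? Finite cursor machines~\cite{FCM} make this question precise. We describe the model, pose the question, and state the answer.

\subsection{The model}

Fix an infinite set $U$ of data elements with a linear order $<$. A schema is a finite set of relation names, each with an arity. A \emph{database} assigns to each relation name of arity $j$ a finite \emph{list} of $j$-tuples over $U$, in any order and possibly with repetitions; the relation that the list represents is the set of its tuples. The \emph{size} $n$ of a database is the total number of tuples in its lists. We write $|L|$ for the length of a list $L$ and $L[p]$ for its $p$-th tuple.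

A \emph{finite cursor machine} (FCM) has input lists with a fixed number of \emph{cursors} on each, an output list of fixed arity, a finite set of \emph{modes}, and a fixed number of \emph{registers}, each holding a bitstring. A cursor on $L$ has a position in $\{1,\dots,|L|+1\}$, and $|L|+1$ is the \emph{end position}. A \emph{configuration} consists of the mode, the register contents and the cursor positions. In the initial configuration all cursors are at position $1$, and mode and registers have fixed values. The \emph{view} in a configuration gives, for each cursor, the tuple under it or the symbol ``end''. In one \emph{step} the machine either halts, or changes mode and registers and advances by one each cursor of a nonempty set of cursors that are not at the end. In both cases it may append one tuple to the output list, and every component of that tuple is copied from a tuple under a cursor; the \emph{shape} of the output says, for each output component, from which cursor and which component it is copied. A \emph{boolean} FCM accepts or rejects when it halts. The step taken depends on the mode, the registers and the view only. A machine implements this dependence by built-in functions from visible data elements and register contents to bitstrings. We place no restriction on the built-in functions, so we allow the step to be an arbitrary function of mode, registers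 and view, computable or not.

In this generality the model is computationally complete: the machine can append a code of each element it reads to a register, hold the entire database after one scan, and then apply any function to it. The interest lies in machines that cannot do this. An \emph{$O(1)$-machine} has registers of bounded length; an \emph{$o(n)$-machine} has registers of length $o(n)$, less than one bit per tuple.

A \emph{sorting operator} fixes an ordering of all attributes of its input list and, for each attribute, a direction, ascending or descending. This defines a lexicographic total order on tuples, and the operator outputs the tuples of the input list in that order. Since the order on tuples is total, the output list is determined by the multiset of input tuples.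

A \emph{query plan} is a finite sequence of FCMs and sorting operators in which every input list of an operator is a list of the database or the output list of an earlier operator, and the last operator is a boolean FCM, whose answer is the answer of the plan. The plan has \emph{register bound} $s\colon\mathbb N\to\mathbb N$ if on every database of size $n$ every register of every FCM of the plan holds at most $s(n)$ bits at all times. Here and throughout, $n$ is the size of the database given to the plan, not of an intermediate list. The plan \emph{computes} a boolean query if it accepts a database exactly when the query is true of the represented relations, whatever the lists representing them.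

\subsection{The question}

The queries are the boolean relational algebra queries, equivalently the first-order sentences over the schema that use equality, but not the order, of data elements. The \emph{semijoin algebra} is the fragment of relational algebra with union, difference, selection, projection, renaming, and, in place of join and cartesian product, the semijoin $R\ltimes_\theta S=\{t\in R:\exists s\in S\ \theta(t,s)\}$. A semijoin returns a subset of its left argument, so its results never grow beyond linear size. The following example shows how sorting and one-way cursors cooperate.

\begin{example}[merging]\label{ex:merge}
Let $S$ be binary and $T$ unary. Sort $S$ by its second and then its first attribute, sort $T$, and put one cursor on each result. When the cursors show $(a,b)$ and $c$, advance on $S$ if $b<c$; advance on $T$ if $b>c$; output $(a,b)$ and advance on $S$ if $b=c$. Halt when a cursor is at the end. This machine uses no registers and outputs $S(A,B)\ltimes T(B)$. Sorting the output by its first attribute and merging it with a sorted unary list $R$ decides whether the \emph{RST-query} $R(A)\ltimes(S(A,B)\ltimes T(B))$ has a nonempty result, that is, whether $\exists a,b\,(R(a)\wedge S(a,b)\wedge T(b))$. Repetitions are removed from a sorted list by two cursors, one a step behind the other: output the first tuple, and then each tuple that differs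 from its predecessor.
\end{example}

The following facts are stated in~\cite{FCM}. Every semijoin algebra query is computed by a query plan of FCMs and sorting operators. FCMs on sorted inputs compute more of relational algebra than the semijoin algebra. Nonemptiness of the RST-query is not decided by a single $o(n)$-machine on inputs sorted in ascending and descending orders, even with arbitrary built-in functions. So sorting an intermediate result adds power, and the semijoin algebra is not the limit of the model. It is asked in~\cite{FCM} whether plans of FCMs and sorting operators compute all boolean relational algebra queries. Because unrestricted machines compute everything, the question concerns restricted registers.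

\begin{quote}
\textbf{Question.} Is every boolean first-order query computed by a query plan of $O(1)$-machines and sorting operators, the plan being chosen for the query? Is it computed by a plan of $o(n)$-machines and sorting operators?
\end{quote}

One expects a negative answer. Every non-halting step advances a cursor, so each machine of a plan makes $O(n)$ steps and every intermediate list has length $O(n)$, whereas a join can have a quadratic number of tuples. But this is not a proof. A plan need not materialize joins; its built-in functions may encode data elements in ways we cannot foresee; and a lower bound for one machine does not survive composition, as the RST-query shows. The real obstacle is sorting: it moves tuples to positions that depend on their values, and so brings together tuples that were far apart in the input.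

\subsection{Results}

Over binary relation names $R,S,P,Q$ consider the \emph{square query}
\[
\mathrm{SQ}:\quad \exists v,w,v',w'\;\bigl(R(v,w)\wedge S(v',w')\wedge P(v,v')\wedge Q(w,w')\bigr).
\]
Its four atoms are the sides of the square $v,w,w',v'$.

\begin{theorem}\label{thm:linear}
Let $C$ be a constant and let $\Pi$ be a query plan of FCMs and sorting operators with register bound $s$, where $s(n)\le Cn$ for all large $n$. Then $\Pi$ does not compute $\mathrm{SQ}$. In particular, not every boolean first-order query is computed by a plan of $O(1)$-machines and sorting operators, nor by a plan of $o(n)$-machines and sorting operators.
\end{theorem}

\begin{theorem}\label{thm:any}
Let $f\colon\mathbb N\to\mathbb N$ be any function. No query plan of FCMs and sorting operators with register bound $f$ computes $\mathrm{SQ}$.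
\end{theorem}

Theorem~\ref{thm:linear} answers both parts of the question in the negative. It is contained in Theorem~\ref{thm:any}, but its proof needs counting only, while Theorem~\ref{thm:any} also needs a choice of data elements adapted to the plan. There is no conflict with the completeness of unrestricted machines: $U$ is infinite, so the length of a code for the whole database is not bounded by any function of the number of tuples.

A \emph{boolean conjunctive query} is a sentence $\exists\bar x\,(\alpha_1\wedge\dots\wedge\alpha_a)$ whose $\alpha_i$ are relational atoms. It is \emph{self-join-free} if no relation name occurs in two atoms. Its \emph{primal graph} has the variables as vertices, two distinct variables being adjacent when they occur in a common atom. A cycle in a graph is \emph{induced} if only cyclically consecutive vertices of it are adjacent.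

\begin{theorem}\label{thm:cq}
Let $f\colon\mathbb N\to\mathbb N$ be any function. No self-join-free boolean conjunctive query without constants whose primal graph has an induced cycle of length at least $4$ is computed by a query plan of FCMs and sorting operators with register bound $f$. The same holds for the query $\exists x_1,x_2,x_3,x_4\,(E(x_1,x_2)\wedge E(x_2,x_3)\wedge E(x_3,x_4)\wedge E(x_4,x_1))$ over one binary relation.
\end{theorem}

The next example shows on which inputs $\mathrm{SQ}$ is easy, and so constrains the inputs that a lower bound can use.

\begin{example}[bounded degree]\label{ex:degree}
Fix $g$ and consider databases in which every $v$ has at most $g$ partners $v'$ in $P$ and every $w$ has at most $g$ partners $w'$ in $Q$. Sort $P$ and remove repetitions. For $j\le g$ let $P_j$ contain the $j$-th tuple with each first component; two cursors one step apart and a counter in the mode produce it. Since $P_j$ is the graph of a partial function, a merge as in Example~\ref{ex:merge} of the sorted list $R$ with $P_j$ outputs $(v',w)$ for each $(v,w)$ in $R$ with $(v,v')\in P_j$. Concatenate the $g$ outputs and treat the second attribute in the same way with $Q$. The result is a list of at most $g^2|R|$ pairs $(v',w')$, and $\mathrm{SQ}$ holds exactly when this list and $S$ share a tuple, which a last merge tests. So for every $g$ some plan without registers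 is correct on all inputs of degree at most $g$. In a lower bound, the degree of $P$ and $Q$ has to be chosen after the plan.
\end{example}

\subsection{Outline of the proof}

We fix $P$ and $Q$ and let $R$ and $S$ range over all lists of $N$ tuples. For each run of the plan we find a set $A$ of positions of $R$ and a set $B$ of positions of $S$, each a constant fraction of all positions, that the plan never looks at together. We then attach to each input a signature of $O(1)$ bits per tuple with the following property: if two inputs have the same signature and differ only inside $A$ and $B$, the plan does not notice when the list $R$ of the first is combined with the list $S$ of the second. A tuple carries an unbounded number of bits, so among the rejected inputs with a popular signature, some position of $A$ and some position of $B$ take a constant fraction of all possible values, and $P,Q$ are such that two sets of values this large always contain a witness for $\mathrm{SQ}$.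

Section~\ref{sec:hard} builds the inputs and isolates the counting as a criterion that does not mention machines. Section~\ref{sec:warm} applies it to a single machine, where $A$, $B$ and the signature are found by inspection. Sections~\ref{sec:cells} and~\ref{sec:sign} treat general plans, Section~\ref{sec:reg} deals with the registers and proves Theorems~\ref{thm:linear} and~\ref{thm:any}, and Section~\ref{sec:cq} proves Theorem~\ref{thm:cq}. We write $[q]=\{1,\dots,q\}$, and $\log$ is the binary logarithm.

\section{Hard inputs and a splicing criterion}\label{sec:hard}

Think of $P$ and $Q$ as fixed, and say that pairs $(v,w)$ and $(v',w')$ \emph{conflict} if $(v,v')\in P$ and $(w,w')\in Q$. Then $\mathrm{SQ}$ says that some tuple of $R$ conflicts with some tuple of $S$. We want three things of the conflict relation. It should be sparse, so that many inputs falsify $\mathrm{SQ}$. It should meet every pair of dense sets, so that splicing two false inputs can create a true one. And $P$ and $Q$ should be short compared with $R$ and $S$. The first two properties come from a random bipartite graph of bounded degree.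

\begin{lemma}\label{lem:graph}
Let $0<\gamma<1$ and $g=\lceil 2/\gamma^2\rceil$. For every $q\ge1$ there is a set $G\subseteq[q]\times[q]$ such that every element of $[q]$ is the first component of at most $g$ and the second component of at most $g$ pairs of $G$, and $G\cap(X\times Y)\ne\emptyset$ for all $X,Y\subseteq[q]$ with $|X|,|Y|\ge\gamma q$.
\end{lemma}

\begin{proof}
Let $\pi_1,\dots,\pi_g$ be independent uniformly random permutations of $[q]$ and $G=\{(a,\pi_i(a)):a\in[q],\,i\in[g]\}$. Each permutation contributes one pair with a given first component and one with a given second component, which gives the degree bound. Put $s=\lceil\gamma q\rceil\le q$. Larger sets contain $s$-element sets, so it suffices to treat $|X|=|Y|=s$. For one permutation $\pi$, the set $\pi(X)$ is a uniformly random $s$-subset of $[q]$. The probability that it misses $Y$ is $0$ if $2s>q$, and otherwise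
\[
\binom{q-s}{s}\Big/\binom{q}{s}=\prod_{i=0}^{s-1}\frac{q-s-i}{q-i}\le\Bigl(1-\frac sq\Bigr)^{s}\le e^{-s^2/q}\le e^{-\gamma^2q}.
\]
By independence $G$ misses $X\times Y$ with probability at most $e^{-g\gamma^2q}\le e^{-2q}$. There are at most $4^q$ pairs $(X,Y)$, and $4^qe^{-2q}<1$ because $4<e^2$. So some choice of the permutations meets all of them.
\end{proof}

\begin{definition}\label{def:family}
Let $0<\gamma<1$, $g=\lceil2/\gamma^2\rceil$, $q\ge1$, and let $G$ be as in Lemma~\ref{lem:graph}. Let $V,W,V',W'\subseteq U$ be pairwise disjoint $q$-element sets, with elements $v_a,w_a,v'_a,w'_a$ indexed by $a\in[q]$. Fix repetition-free lists representing
\[
P=\{(v_a,v'_b):(a,b)\in G\},\qquad Q=\{(w_a,w'_b):(a,b)\in G\},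
\]
and let $N=\lfloor q^2/(2g^2)\rfloor$. The set $\Omega$ of all databases with these lists $P,Q$, a list $R\in(V\times W)^N$ and a list $S\in(V'\times W')^N$ is a \emph{hard family with parameters $\gamma,q$}. We write its members as pairs $(R,S)$.
\end{definition}

All members of $\Omega$ have the same size $n=2N+2|G|$, and $|G|\le gq$. For fixed $\gamma$, $N$ grows quadratically in $q$, so $2N\le n\le3N$ for all large $q$, uniformly in $G$.

Let $F\subseteq\Omega$ be the set of inputs on which $\mathrm{SQ}$ is false. A pair $(v,w)$ conflicts with at most $g^2$ pairs $(v',w')$. Hence for each of the $q^{2N}$ lists $R$, at most $Ng^2\le q^2/2$ of the $q^2$ pairs in $V'\times W'$ conflict with a tuple of $R$, and any list $S$ of the remaining pairs gives a member of $F$. Thus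
\begin{equation}\label{eq:false}
|F|\ \ge\ q^{2N}\,(q^2/2)^N=2^{-N}q^{4N}.
\end{equation}
This is the reason for the choice of $N$. The rectangle property of $G$ passes to the conflict relation with the loss of a factor $2$ in the density.

\begin{lemma}\label{lem:conflict}
Let $0<\beta<1$ and $\gamma=\beta/2$. In a hard family with parameters $\gamma,q$, if $X\subseteq V\times W$ and $Y\subseteq V'\times W'$ satisfy $|X|,|Y|\ge\beta q^2$, then some pair in $X$ conflicts with some pair in $Y$.
\end{lemma}

\begin{proof}
For $v\in V$ let $X_v=\{w:(v,w)\in X\}$, and let $V_1=\{v:|X_v|\ge\gamma q\}$. Each $v\in V_1$ contributes at most $q$ pairs to $X$ and each other $v$ fewer than $\gamma q$, so $\beta q^2\le|V_1|q+\gamma q^2$ and $|V_1|\ge\gamma q$. Defining $Y_{v'}$ and $V'_1$ from $Y$ in the same way gives $|V'_1|\ge\gamma q$. By Lemma~\ref{lem:graph} there is $(v,v')\in P\cap(V_1\times V'_1)$. Since $|X_v|,|Y_{v'}|\ge\gamma q$, the same lemma gives $(w,w')\in Q\cap(X_v\times Y_{v'})$. Then $(v,w)\in X$ conflicts with $(v',w')\in Y$.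
\end{proof}

\begin{remark}[why two fixed relations]\label{rem:two}
The RST-query also asks for a conflict between two lists, with the conflict relation given explicitly as the middle relation. Suppose that it is a bipartite graph on $Z+Z$ vertices of maximum degree $d$ that joins any two sets of $\beta Z$ vertices. A set of $\lceil\beta Z\rceil$ left vertices has more than $(1-\beta)Z$ neighbors, so $d$ is at least of order $1/\beta$. The count~\eqref{eq:false} needs $Nd\le Z/2$, and fewer than $\beta Z$ left vertices are isolated, so the graph has more than $2(1-\beta)dN$ edges. The ratio $n/N$ then grows like $1/\beta$. Below, $\beta$ must be exponentially small in $n/N$, because signatures cost $O(n)$ bits and are paid for by $O(N)$ tuples; the choice would be circular, as it has to be in view of Example~\ref{ex:merge}. In $\mathrm{SQ}$ the conflict relation lives on $q^2+q^2$ vertices but is described by at most $2gq$ tuples, and $n\le3N$ whatever $\beta$ is.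
\end{remark}

The counting part of the proof is the following statement about an arbitrary function on $\Omega$.

\begin{lemma}[splicing criterion]\label{lem:criterion}
Let $K>0$, $0<\delta\le1$, $\beta=2^{-(K+1)/\delta}$ and $\gamma=\beta/2$. Let $\Omega$ be a hard family with parameters $\gamma,q$ and $N\ge1$, and let $\alpha\colon\Omega\to\{\mathrm{accept},\mathrm{reject}\}$. Suppose that $\Omega$ is partitioned into at most $2^{KN}$ classes, and that each class $c$ comes with sets $A_c,B_c\subseteq[N]$ of size at least $\delta N$ such that
\begin{itemize}
\item[(Sp)] if $(R,S),(R',S')\in c$, the lists $R,R'$ agree at all positions outside $A_c$, and the lists $S,S'$ agree at all positions outside $B_c$, then $\alpha(R,S')=\alpha(R,S)$.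
\end{itemize}
Then there is an input in $\Omega$ on which $\alpha$ disagrees with $\mathrm{SQ}$.
\end{lemma}

\begin{proof}
Suppose that $\alpha$ rejects exactly the members of $F$. By~\eqref{eq:false} some class $c$ contains at least $2^{-(K+1)N}q^{4N}$ members of $F$. Write $A=A_c$ and $B=B_c$. The tuples of $R$ outside $A$ and of $S$ outside $B$ can be chosen in $q^{2(2N-|A|-|B|)}$ ways, so there is $F'\subseteq F\cap c$ whose members all agree on these positions, with
\[
|F'|\ \ge\ 2^{-(K+1)N}q^{2|A|+2|B|}.
\]
Let $X$ be the set of restrictions to $A$ of the $R$-lists of members of $F'$, and $Y$ the set of restrictions to $B$ of their $S$-lists. A member of $F'$ is determined by its two restrictions, so $|X||Y|\ge|F'|$. Together with $|X|\le q^{2|A|}$ and $|Y|\le q^{2|B|}$ this gives $|X|\ge2^{-(K+1)N}q^{2|A|}$ and $|Y|\ge2^{-(K+1)N}q^{2|B|}$. For $a\in A$ let $X_a\subseteq V\times W$ be the set of values that members of $X$ take at $a$. Since $|X|\le\prod_{a\in A}|X_a|$, some $a\in A$ has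
\[
|X_a|\ \ge\ |X|^{1/|A|}\ \ge\ 2^{-(K+1)N/|A|}q^2\ \ge\ \beta q^2,
\]
where the last step uses $|A|\ge\delta N$. The same computation with $Y$ and $B$ gives $b\in B$ whose set $Y_b$ of values has $|Y_b|\ge\beta q^2$. By Lemma~\ref{lem:conflict} there are conflicting pairs $x\in X_a$ and $y\in Y_b$. Choose $(R,S)\in F'$ with $R[a]=x$ and $(R',S')\in F'$ with $S'[b]=y$. By (Sp), $\alpha(R,S')=\alpha(R,S)=\mathrm{reject}$, but $\mathrm{SQ}$ is true on $(R,S')\in\Omega$.
\end{proof}

The loss $2^{-(K+1)N}$, spread over at least $\delta N$ positions, is a constant factor at one position. This needs both that the number of classes is $2^{O(N)}$ and that $A_c,B_c$ have linear size, with constants $K,\delta$ that do not depend on $\gamma$, since $\gamma$ is computed from them.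

\section{One machine with one cursor on each of $R$ and $S$}\label{sec:warm}

Let $\mathcal M$ be a single boolean $O(1)$-machine with one cursor on $R$, one cursor on $S$, and any fixed number of cursors on $P$ and $Q$. We show that it errs on every hard family with $\gamma=2^{-7}$, hence $g=2^{15}$, and large $q$, by applying Lemma~\ref{lem:criterion} with $K=1$ and $\delta=1/3$, so that $\beta=2^{-6}$.

Let $N\ge2$ and $h=\lfloor N/2\rfloor\ge N/3$. In $R$ and in $S$, positions $1,\dots,h$ form the first half and the remaining positions, including the end position, the second half. At each step record the pair $(i,j)$, where the $R$-cursor is in half $i$ and the $S$-cursor in half $j$. Both coordinates are nondecreasing in time, so a run cannot visit both $(1,2)$ and $(2,1)$.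

\emph{Type 1: the run does not visit $(1,2)$.} Let $A=[h]$ and $B=[N]\setminus[h]$, and let the \emph{cut} be the first step at which the $R$-cursor is in the second half, if there is one. Before the cut the machine sees nothing of $B$, and from the cut on it sees nothing of $A$.

\emph{Type 2: the run visits $(1,2)$, hence not $(2,1)$.} Let $A=[N]\setminus[h]$ and $B=[h]$, and let the cut be the first step at which the $S$-cursor is in the second half. Before the cut the machine sees nothing of $A$, and from the cut on it sees nothing of $B$.

Put two inputs in the same class if their runs have the same type, the same answer, and the same configuration at the cut (or no cut). There are $O((n+1)^k)$ configurations, where $k$ is the number of cursors, so the number of classes is at most $2^N$ for large $q$. To verify (Sp), let $I=(R,S)$ and $I'=(R',S')$ be in the same class and agree outside $A$ and $B$, and let $I''=(R,S')$. The inputs $I''$ and $I$ differ only inside $B$, and $I''$ and $I'$ differ only inside $A$. In type 1, the run on $I''$ has the same views as the run on $I$ at every step before the cut of $I$, so it makes the same steps. If there is no cut, it halts with the answer of $I$. Otherwise it reaches the configuration of $I$ at the cut, which is the configuration of $I'$ at its cut. From there the run on $I'$ never sees $A$, so the run on $I''$ copies it and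 gives the answer of $I'$, which is the answer of $I$. In type 2 the run on $I''$ copies $I'$ before the cut, where $I'$ does not see $A$, and copies $I$ from the cut on, where $I$ does not see $B$. So (Sp) holds and $\mathcal M$ errs on some input.

Three things change for a general plan.
\begin{enumerate}
\item With $k$ cursors two halves do not suffice, and a run may return to $A$ with another cursor after visiting $B$. We cut the lists into $T$ blocks and the run into at most $kT$ segments, and record mode and registers at the start of every segment.
\item Later machines read intermediate lists, whose tuples come from positions of $R$ and $S$. We must track where they come from, choose $A$ and $B$ for all operators at once, and show that each intermediate list on $I''$ is itself a position-by-position mixture of the lists on $I$ and $I'$.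
\item A sorting operator could destroy such a mixture, because a tuple taken from the run on $I$ and a tuple taken from the run on $I'$ have never been compared.
\end{enumerate}
Section~\ref{sec:cells} finds $A$ and $B$; Section~\ref{sec:sign} chooses the recorded data so that mixtures survive both kinds of operators.

\section{Cells and separated slots}\label{sec:cells}

Fix a plan $\Pi$ over the schema $R,S,P,Q$ with $D$ operators. Let $k\ge1$ bound the number of cursors of each FCM, $r\ge2$ the arity of each list, $\rho$ the number of registers and $\mu$ the number of modes of each FCM. Put $\ell_0=1$ and $\ell_i=k\ell_{i-1}+1$. For $n\ge1$, the $i$-th operator outputs at most $\ell_in$ tuples, and if it is an FCM it makes at most $\ell_in$ steps: by induction its input lists have length at most $\ell_{i-1}n$; a sorting operator preserves length; and an FCM makes at most $k\ell_{i-1}n$ steps that advance a cursor and one halting step. So with $\ell=\ell_D$, all lists have length at most $\ell n$ and all runs of FCMs have at most $\ell n$ steps. The following constants depend on $\Pi$ only: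
\[
\lambda=2k^{D+1}\ell,\qquad \nu=6Dk\lambda,\qquad T=72Dk\lambda^2,\qquad M=DkT,\qquad \delta=2^{-2\nu-3}.
\]
Let $\Omega$ be a hard family with parameters $\gamma,q$. In this section and the next we assume
\begin{equation}\label{eq:large}
N\ge1,\qquad n\ge T,\qquad 2N\le n\le3N,\qquad \bigl((4q)^r+1\bigr)^{DT}\le2^n .
\end{equation}
For given $\Pi$ and $\gamma$ this holds for all large $q$, uniformly in $G,V,W,V',W'$, since $n\ge2N$ is quadratic in $q$ and the logarithm of the left side of the last inequality is $O(\log q)$. FCMs only copy data elements, so on an input in $\Omega$ all lists contain elements of the $4q$-element set $V\cup W\cup V'\cup W'$ only.

The $N$ positions of the list $R$ are the \emph{$R$-slots} and the $N$ positions of the list $S$ are the \emph{$S$-slots}; these are the $2N$ places where members of $\Omega$ differ. The following notions refer to the run of $\Pi$ on one input $I\in\Omega$.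

\emph{Taint.} Every position of every list receives a set of slots, its \emph{taint}. A slot has itself as taint. Positions of $P$ and $Q$ and all end positions have empty taint. The position of a tuple output by an FCM in some step has as taint the union of the taints of all cursor positions of that FCM in that step. A sorting operator moves each input tuple to an output position, equal tuples keeping their relative order, and the taint moves along. A list produced by the $i$-th operator has taints of size at most $k^i$, by induction on $i$, so all taints have size at most $k^D$. The taint does not record the influence that earlier tuples exert through the mode and the registers; that influence is handled by the segments below.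

\emph{Blocks.} Each list $L$ is cut into $T$ blocks: position $p\le|L|$ lies in block $\lceil pT/|L|\rceil$, and the end position lies in block $T$. The block number is nondecreasing in $p$ and depends on $p$ and $|L|$ only. Block $j$ consists, apart from the end position, of the integers in an interval of length $|L|/T$, so it has at most $|L|/T+1\le2\ell n/T$ such positions, by $n\ge T$.

\emph{Segments.} A \emph{segment} of the run of an FCM is a maximal interval of steps in all of which each cursor is in the same block, where the position of a cursor in a step is its position before the step is executed. Cursors are one-way, so each changes its block at most $T-1$ times, and there are at most $k(T-1)+1\le kT$ segments. The at most $k$ blocks containing the cursors during a segment are \emph{occupied} in it.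

\emph{Cells.} The \emph{cells} are the segments of the FCMs and the blocks of the output lists of the sorting operators. A cell is labeled by its operator and its number in the natural order, so $M=DkT$ labels suffice. A slot \emph{touches} a segment if it lies in the taint of a position of a block occupied in the segment, and it touches a block of a sorted list if it lies in the taint of a position of that block. A set of slots touches a cell if one of its elements does. Every cell is touched by at most
\begin{equation}\label{eq:cell}
k\cdot\frac{2\ell n}{T}\cdot k^D=\frac{\lambda n}{T}
\end{equation}
slots. The \emph{touching relation} is the set of pairs (slot, label of a cell it touches).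

A cell is a place where the plan may compare data. We want large sets $A$ of $R$-slots and $B$ of $S$-slots that share no cell. There are $O(T)$ cells, each touched by $O(n/T)$ slots. So the average slot touches a number of cells that does not depend on $T$, while the fraction of pairs of slots sharing a cell is $O(1/T)$. To pass from many unrelated pairs to two unrelated sets, we give each cell at random to one of the two sides.

\begin{lemma}\label{lem:separate}
Assume~\eqref{eq:large}. For every $I\in\Omega$ there are a set $A$ of $R$-slots and a set $B$ of $S$-slots with $|A|,|B|\ge\delta N$ such that no cell is touched by both $A$ and $B$. They can be chosen as a function of the touching relation of $I$.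
\end{lemma}

\begin{proof}
Let $t(x)$ be the number of cells that the slot $x$ touches. By~\eqref{eq:cell}, $\sum_xt(x)\le M\lambda n/T=Dk\lambda n\le3Dk\lambda N=\nu N/2$. Call $x$ \emph{good} if $t(x)\le\nu$. At most $N/2$ slots are not good, so at least $N/2$ of the $R$-slots and at least $N/2$ of the $S$-slots are good. The number of pairs ($R$-slot, $S$-slot) that touch a common cell is at most
\[
M\Bigl(\frac{\lambda n}{T}\Bigr)^2=\frac{Dk\lambda^2n^2}{T}\le\frac{9Dk\lambda^2N^2}{T}=\frac{N^2}{8}.
\]
Hence at least $N^2/4-N^2/8=N^2/8$ pairs of a good $R$-slot and a good $S$-slot touch no common cell.

Color each cell red or blue, independently with probability $1/2$. Let $A$ be the set of good $R$-slots that touch only red cells and $B$ the set of good $S$-slots that touch only blue cells. A cell touched by $A$ is red and a cell touched by $B$ is blue, so no cell is touched by both. A good pair $(x,y)$ without a common cell lies in $A\times B$ with probability $2^{-t(x)-t(y)}\ge2^{-2\nu}$. Therefore the expectation of $|A||B|$ is at least $2^{-2\nu}N^2/8=\delta N^2$, and some coloring has $|A||B|\ge\delta N^2$. As $|A|,|B|\le N$, both sizes are at least $\delta N$. The required properties of $(A,B)$ are expressed by the touching relation, so we may take the first suitable pair in a fixed enumeration of all pairs of subsets of $[N]$.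
\end{proof}

From now on $A$ and $B$ denote the sets that this lemma assigns to the input at hand. A position of a list \emph{has flag $A$} if its taint meets $A$, \emph{has flag $B$} if its taint meets $B$, and is \emph{unflagged} if it has neither flag.

\begin{lemma}\label{lem:flags}
\begin{enumerate}
\item[(a)] If a segment is not touched by $B$, then no position of a block occupied in it has flag $B$, and no tuple output in it has flag $B$. The same holds with $A$ in place of $B$.
\item[(b)] No block of the output list of a sorting operator contains both a position with flag $A$ and a position with flag $B$.
\item[(c)] No position of any list has both flags.
\end{enumerate}
\end{lemma}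

\begin{proof}
The first part of (a) is the definition of touching, and the taint of a tuple output in a segment is a union of taints of positions in occupied blocks. Part (b) holds because the block is a cell. For (c), positions of database lists have taints of size at most one; an FCM outputs each tuple in a segment that is not touched by $A$ or not touched by $B$, so (a) applies; and for sorted lists (c) is contained in (b).
\end{proof}

\section{Signatures and splicing}\label{sec:sign}

The \emph{control record} of $I\in\Omega$ consists of
\begin{itemize}
\item[(C1)] for each FCM, the sequence over its steps of the pairs (set of advanced cursors or ``halt'', shape of the output or ``no output'');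
\item[(C2)] for each FCM and each of its segments, the mode and the register contents at the first step of the segment;
\item[(C3)] the answer of $\Pi$.
\end{itemize}
The \emph{signature} of $I$ consists of the control record and
\begin{itemize}
\item[(S1)] the touching relation;
\item[(S2)] for each output list of a sorting operator and each of its blocks that contains a tuple, the first tuple of the block;
\item[(S3)] for each position of each list, its flags.
\end{itemize}
The database lists have the same lengths throughout $\Omega$, so (C1) determines the lengths of all lists, hence all blocks, the cursor positions in every step, and all segments. Item (S1) determines $A$ and $B$.

Items (C2) and (C3) generalize the data recorded in Section~\ref{sec:warm}. Item (C1) aligns the output lists: two inputs with the same (C1) produce their $p$-th output tuple in the same step, from the same cursor positions, with the same shape. Item (S3) aligns the sorted lists, in which the places of the tuples depending on $A$ and on $B$ are not determined by the control. Item (S2) is what makes mixtures survive sorting. To see that it is needed, let a sorted list be $(1,5\,|\,6,9)$ in one run and $(1,2\,|\,3,9)$ in another, with two blocks, flag $A$ at position $2$ and flag $B$ at position $3$. Taking the $A$-tuple from the first run and the $B$-tuple from the second gives $(1,5\,|\,3,9)$,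 which is not sorted: in the true sorted list the two flagged tuples have changed places. If the second block began with the same tuple in both runs, that tuple would separate everything before it from everything in the block. Recording all tuples of a list would cost order $n\log q$ bits, which is too much; recording $T$ tuples per list costs $O(\log q)$ bits.

\begin{lemma}[splicing]\label{lem:splice}
Assume~\eqref{eq:large}. Let $I=(R,S)$ and $I'=(R',S')$ in $\Omega$ have the same signature, hence the same sets $A,B$. Suppose that $R,R'$ agree outside $A$ and $S,S'$ agree outside $B$. Then $\Pi$ gives the same answer on $I''=(R,S')$ as on $I$.
\end{lemma}

\begin{proof}
For a list of the plan let $L,L',L''$ be its versions in the runs on $I,I',I''$. Blocks, segments, cells, touching and flags refer to the runs on $I$ and $I'$, for which they coincide; we never use taints of the run on $I''$. We prove by induction along the plan that $|L|=|L'|=|L''|$ and that for every $p\le|L|$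
\begin{equation}\label{eq:mix}
\begin{cases}
L''[p]=L[p]=L'[p] & \text{if $p$ is unflagged},\\
L''[p]=L[p] & \text{if $p$ has flag $A$},\\
L''[p]=L'[p] & \text{if $p$ has flag $B$}.
\end{cases}
\end{equation}
By Lemma~\ref{lem:flags}(c) exactly one case applies to each $p$. Note that~\eqref{eq:mix} gives $L''[p]=L[p]$ whenever $p$ lacks flag $B$, and $L''[p]=L'[p]$ whenever $p$ lacks flag $A$.

\emph{Database lists.} The lists $P,Q$ are fixed and unflagged. In the first list, the positions with flag $A$ are those in $A$, no position has flag $B$, the versions are $R,R',R$, and $R,R'$ agree outside $A$. In the second list, the positions with flag $B$ are those in $B$, no position has flag $A$, the versions are $S,S',S'$, and $S,S'$ agree outside $B$.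

\emph{An FCM} whose input lists satisfy the claim. By (C1) and (C2), the runs on $I$ and $I'$ have the same segments and are in the same configuration at the first step of each segment. We show by induction on the segments that the run on $I''$ is also in this configuration at that step, and that
\begin{itemize}
\item in a segment not touched by $B$, the run on $I''$ has in every step the same configuration and view as the run on $I$;
\item in a segment not touched by $A$, the same holds with $I'$ in place of $I$.
\end{itemize}
The first segment starts in the initial configuration. Consider a segment at whose first step the three configurations agree, and suppose that it is not touched by $B$. If at some step of the segment the runs on $I''$ and $I$ are in the same configuration, then the cursors are in occupied blocks, where no position has flag $B$ by Lemma~\ref{lem:flags}(a). By~\eqref{eq:mix}, and because end positions coincide for lists of equal length, the views are equal. So both runs take the same step, with the same output, and either both halt with the same answer or both reach the same next configuration. Induction over the steps of the segment gives the first item and shows that after the last step of the segment the run on $I''$ has halted together with the run on $I$ or is in the configuration in which $I$, and hence $I'$, starts the next segment. If the segment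 is not touched by $A$, the argument applies to $I'$, using the other half of Lemma~\ref{lem:flags}(a). By Lemma~\ref{lem:separate} every segment falls under at least one of the two cases, which completes the induction.

In every step, then, the run on $I''$ copies one of two runs that agree in (C1). So all three runs have the same number of steps, the same cursor positions in each step, and produce output in the same steps with the same shapes. The output lists have equal length. Let $p$ be an output position. If $p$ has flag $A$, the segment in which it is written is touched by $A$ by Lemma~\ref{lem:flags}(a), hence not by $B$, so there $I''$ copies $I$ and $L''[p]=L[p]$. If $p$ has flag $B$, the segment is touched by $B$, hence not by $A$, and $L''[p]=L'[p]$. If $p$ is unflagged, all cursor positions in that step are unflagged, since the taint of $p$ is the union of theirs; by~\eqref{eq:mix} the three views are equal, and so are the three output tuples, having the same shape. This proves~\eqref{eq:mix} for the output list. For the last FCM, the halting step on $I''$ is that of $I$ or that of $I'$, and these give the same answer by (C3).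

\emph{A sorting operator} with input list $L$ satisfying the claim and output list $\hat L$; let $\le$ be its order on tuples. The lengths agree. In the run on $I$, the unflagged positions of $\hat L$ carry the multiset of tuples at the unflagged positions of $L$, in sorted order, and in the run on $I'$ the same holds for $\hat L'$ and $L'$. The two multisets are equal by~\eqref{eq:mix}, and the two sets of unflagged output positions are equal by (S3). Hence $\hat L[p]=\hat L'[p]$ for all unflagged $p$. Define a list $H$ of the same length by $H[p]=\hat L'[p]$ if $p$ has flag $B$ and $H[p]=\hat L[p]$ otherwise. Then $H$ agrees with $\hat L$ at positions without flag $B$ and with $\hat L'$ at positions without flag $A$. It remains to prove $H=\hat L''$, and for this it suffices to show that $H$ is a rearrangement of $L''$ and that $H$ is sorted.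

The positions of $H$ without flag $B$ carry the multiset of tuples of $L$ at input positions without flag $B$, and by~\eqref{eq:mix} these are the tuples of $L''$ at the same positions. The positions of $H$ with flag $B$ carry the multiset of tuples of $L'$ at input positions with flag $B$, again the tuples of $L''$ at these positions. So $H$ is a rearrangement of $L''$.

Let $p<p'$. If neither has flag $B$, then $H[p]=\hat L[p]\le\hat L[p']=H[p']$. If neither has flag $A$, the same holds with $\hat L'$. Otherwise, by Lemma~\ref{lem:flags}(c), one of them has flag $A$ and the other flag $B$, and by Lemma~\ref{lem:flags}(b) they lie in different blocks. Let $p_0$ be the first position of the block of $p'$; then $p<p_0\le p'$, and $\hat L[p_0]=\hat L'[p_0]=:b$ by (S2). Each of $H[p]$ and $H[p']$ is the entry at its position of one of the sorted lists $\hat L,\hat L'$, both of which have $b$ at $p_0$. Hence $H[p]\le b\le H[p']$.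
\end{proof}

Everything in the signature except the control record can be counted without looking at the registers. This gives the statement on which all three theorems rest.

\begin{proposition}\label{prop:core}
For every plan $\Pi$ over $R,S,P,Q$ and every $K_0>0$ there are $\gamma\in(0,1)$ and $q_0$ with the following property. If $\Omega$ is a hard family with parameters $\gamma$ and $q\ge q_0$, of input size $n$, and the control record of $\Pi$ takes at most $2^{K_0n}$ values on $\Omega$, then $\Pi$ answers $\mathrm{SQ}$ incorrectly on some input in $\Omega$.
\end{proposition}

\begin{proof}
Let $K=3\bigl(K_0+M+1+2(D+4)\ell\bigr)$, $\beta=2^{-(K+1)/\delta}$ and $\gamma=\beta/2$; these depend on $\Pi$ and $K_0$ only. Choose $q_0$ such that~\eqref{eq:large} holds for $q\ge q_0$. Item (S1) is a subset of a set with $2NM\le Mn$ elements, so it has at most $2^{Mn}$ values. Item (S2) assigns a tuple of arity at most $r$ over $4q$ elements, or nothing, to at most $DT$ blocks, so it has at most $((4q)^r+1)^{DT}\le2^n$ values. Given the list lengths, which are part of the control record, item (S3) assigns one of at most four values to each position of at most $D+4$ lists of length at most $\ell n$, so it has at most $2^{2(D+4)\ell n}$ values. With $n\le3N$, there are at most $2^{KN}$ signatures. Partition $\Omega$ by signature and attach to each class its sets $A,B$, which have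 size at least $\delta N$ by Lemma~\ref{lem:separate}. Lemma~\ref{lem:splice} is property (Sp) for the answer of $\Pi$, and Lemma~\ref{lem:criterion} yields the error.
\end{proof}

\section{Counting control records}\label{sec:reg}

\subsection{Linear registers}

\begin{proof}[Proof of Theorem~\ref{thm:linear}]
We may assume $C\ge1$. Let $s(n)\le Cn$ for $n\ge n_0$, and consider a hard family of input size $n\ge\max(n_0,1)$. A step advances a nonempty set of cursors or halts, in at most $2^k$ ways, and has one of at most $(kr)^r$ shapes or no output. So with $c_1=2^k((kr)^r+1)$, and padding sequences to length $\ell n$ with a blank symbol, (C1) has at most $(c_1+1)^{D\ell n}$ values. There are fewer than $2^{s(n)+1}\le2^{2Cn}$ bitstrings of length at most $s(n)$, and (C2) assigns a mode and at most $\rho$ such strings, or nothing, to each of at most $M$ labels; since $\mu2^{2\rho Cn}+1\le2^{(\mu+2\rho C)n}$, it has at most $2^{M(\mu+2\rho C)n}$ values. Item (C3) has two values. So the control record has at most $2^{K_0n}$ values for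
\[
K_0=D\ell\log(c_1+1)+M(\mu+2\rho C)+1,
\]
which depends on $\Pi$ and $C$ only. Take $\gamma,q_0$ from Proposition~\ref{prop:core} and any hard family with parameters $\gamma$ and $q\ge q_0$ so large that $n\ge\max(n_0,1)$. Then $\Pi$ errs on an input of the family. A plan of $O(1)$-machines or of $o(n)$-machines has a register bound $s$ with $s(n)\le n$ for large $n$, and $\mathrm{SQ}$ is a first-order query, which gives the last sentence of the theorem.
\end{proof}

The register bound entered only in the count of (C2), and a linear bound is affordable because the registers are recorded a constant number of times.

\subsection{Arbitrary register bounds}

The proof above works for every choice of $V,W,V',W'$. For larger registers this cannot persist. If the data elements are among the first $4q$ in some fixed sequence $u_1,u_2,\dots$ of elements of $U$, a machine that appends the index of each element it reads to a register holds the whole input in $O(n\log n)$ bits. So the elements must be chosen against the machine. In the simplest case of one cursor on a unary list, with $n$ and hence $f(n)$ fixed, an element $u$ acts on the finite set of pairs (mode, registers) in one of finitely many ways, so infinitely many elements act identically, and on lists of such elements the machine learns nothing from what it reads. With several visible elements a machine can still compare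 them, but Ramsey's theorem provides elements about which it learns nothing else, and the outcome of the comparisons is $O(1)$ bits per step. We use the theorem in this form: for all positive integers $m,c,h$ there is $H$ such that whenever the $m$-element subsets of an $H$-element set are colored with $c$ colors, some $h$-element subset is \emph{homogeneous}, that is, all its $m$-element subsets have the same color.

We prove a statement that also records the shape of the input on which the plan fails. A database over $R,S,P,Q$ is \emph{layered} if $R$ and $S$ are nonempty and there are pairwise disjoint sets $V,W,V',W'$ with $R\subseteq V\times W$, $S\subseteq V'\times W'$, $P\subseteq V\times V'$ and $Q\subseteq W\times W'$. Members of a hard family with $N\ge1$ are layered.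

\begin{proposition}\label{prop:layered}
Let $f\colon\mathbb N\to\mathbb N$ be any function and $\Pi$ a plan over $R,S,P,Q$ with register bound $f$. Then $\Pi$ answers $\mathrm{SQ}$ incorrectly on some layered database.
\end{proposition}

\begin{proof}
Let $m=kr$, $c_2=2^km^m$ and $K_0=D\ell\log(c_2+1)$; these depend on $\Pi$ but not on $f$. Take $\gamma,q_0$ from Proposition~\ref{prop:core}, let $q=q_0$, and fix $G$ as in Lemma~\ref{lem:graph}. This fixes $N$ and $n$. It remains to choose $V,W,V',W'$ such that the control record has at most $2^{K_0n}$ values.

\emph{Patterns.} Consider one FCM of $\Pi$. A \emph{pattern} is a pair $(e,\iota)$, where $e$ is a set of cursors, those at the end, and $\iota$ is a map to $[m]$ from the set of \emph{visible components}, that is, the components of the tuples under the cursors not in $e$. There are at most $m$ visible components, so there are at most $c_2$ patterns. A pattern and a set $\{u_1<\dots<u_m\}\subseteq U$ together \emph{represent} the view in which the cursors of $e$ show ``end'' and each visible component $z$ equals $u_{\iota(z)}$.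

\emph{The coloring.} The color of an $m$-element set $u\subseteq U$ is the function that maps each quadruple (FCM of $\Pi$, mode, register contents of at most $f(n)$ bits each, pattern) to the step that this FCM takes in this mode, with these registers, on the view represented by the pattern and $u$. Here a step is described by the new mode, the new registers and the set of advanced cursors, or the halting status and answer, together with the output shape or ``no output''; if a new register content is longer than $f(n)$ bits, the value is replaced by the symbol ``overflow''. As $n$ is fixed, these functions have a common finite domain and a common finite range, so there are finitely many colors. Since $U$ is infinite, Ramsey's theorem gives a homogeneous set $h_1<\dots<h_{4q+m}$ in $U$; let $\chi$ be the common color. Split $\{h_1,\dots,h_{4q}\}$ into $V,W,V',W'$ in any way and let $\Omega$ be the resulting hard family.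

\emph{Steps depend on order types only.} Consider a step of an FCM in the run of $\Pi$ on an input in $\Omega$. Let $d_1<\dots<d_t$ be the distinct elements in its view; then $t\le m$ and all $d_i$ lie in $\{h_1,\dots,h_{4q}\}$. Let $e$ be the set of cursors at the end and let $\iota$ map a visible component with value $d_i$ to $i$; call $(e,\iota)$ the \emph{type} of the view. The set $\{d_1,\dots,d_t,h_{4q+1},\dots,h_{4q+m-t}\}$ has $m$ elements, of which $d_1,\dots,d_t$ are the smallest; this is the purpose of the $m$ spare elements at the top. So this set and the type represent the view, and its color is $\chi$. The registers before and after the step have at most $f(n)$ bits because the input has size $n$. Hence the step is the value of $\chi$ at (FCM, mode, registers, type), and this value is not ``overflow''.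

\emph{Counting.} Mode and registers at the first step are fixed. By induction on the steps, the sequence of the types of the views of an FCM determines its modes, register contents, moves and output shapes in all steps, and its answer. So the type sequences of all FCMs determine (C1) and (C3), and, since (C1) determines the segments, also (C2). Each sequence has length at most $\ell n$, so there are at most $(c_2+1)^{D\ell n}=2^{K_0n}$ control records on $\Omega$. Proposition~\ref{prop:core} gives an input in $\Omega$ on which $\Pi$ errs.
\end{proof}

Theorem~\ref{thm:any} follows at once from Proposition~\ref{prop:layered}.

\section{Other conjunctive queries}\label{sec:cq}

We reduce $\mathrm{SQ}$ on layered databases to the queries of Theorem~\ref{thm:cq} by FCMs without registers. An induced cycle of length $l\ge4$ is made to carry the square: three consecutive edges receive $R$, $Q$ and $S$, the closing edge receives $P$, the $l-4$ other edges receive equality, and all variables off the cycle receive one dummy value.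

\begin{proof}[Proof of Theorem~\ref{thm:cq}]
\emph{Self-join-free queries.} Let $\Phi$ be a self-join-free boolean conjunctive query without constants, with $a$ atoms, and let $x_1,\dots,x_l$, $l\ge4$, be an induced cycle of its primal graph. Call the $x_i$ \emph{cycle variables}. The distinct variables of an atom are pairwise adjacent. Only cyclically consecutive cycle variables are adjacent, and no three of them are pairwise consecutive because $l\ge4$. So an atom contains no cycle variable, exactly one, or exactly two consecutive ones.

Given a database $I$ over $R,S,P,Q$ with $R$ nonempty, let $\star$ be the first component of the first tuple of $R$. For each atom $\alpha$ of $\Phi$ we build a list for its relation name. The table assigns to $\alpha$ a source list and tells how a tuple of the source list gives values to the cycle variables of $\alpha$. All other variables of $\alpha$ get the value $\star$. For each tuple of the source list, the list for $\alpha$ receives the tuple obtained by substituting these values for the variables of $\alpha$.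
\[
\begin{array}{lll}
\text{cycle variables of }\alpha & \text{source tuple} & \text{values}\\
\hline
x_1,x_2 & (v,w)\text{ in }R & x_1=v,\ x_2=w\\
x_2,x_3 & (w,w')\text{ in }Q & x_2=w,\ x_3=w'\\
x_3,x_4 & (v',w')\text{ in }S & x_3=w',\ x_4=v'\\
x_i,x_{i+1}\ (4\le i<l) & (v',w')\text{ in }S & x_i=x_{i+1}=v'\\
x_l,x_1 & (v,v')\text{ in }P & x_l=v',\ x_1=v\\
x_1\text{ only} & (v,w)\text{ in }R & x_1=v\\
x_2\text{ only} & (v,w)\text{ in }R & x_2=w\\
x_3\text{ only} & (v',w')\text{ in }S & x_3=w'\\
x_i\text{ only}\ (i\ge4) & (v',w')\text{ in }S & x_i=v'
\end{array}
\]
An atom without cycle variables gets the list with the single tuple $(\star,\dots,\star)$. Each relation name occurs in at most one atom, so these prescriptions do not collide; relation names that do not occur in $\Phi$ get the empty list. Call the resulting database $J$, and let all lists of $J$ be empty if $R$ is empty.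

Each list of $J$ is produced by one FCM without registers. It keeps one cursor on the first tuple of $R$, to copy $\star$, and with a second cursor scans the source list, outputting one tuple per step; for an atom without cycle variables it outputs one tuple and halts; if the first cursor shows ``end'', or the list is to be empty, it halts without output. Every component of an output tuple is the value of a variable, because $\Phi$ has no constants, so it is copied from one of the two cursors. Each of the at most $a$ nonempty lists has length at most $n$, so $J$ has size at most $an$.

Let $R$ be nonempty. We claim that $\Phi$ holds in $J$ if and only if $\mathrm{SQ}$ holds in $I$. Let $\eta$ be an assignment satisfying all atoms of $\Phi$ in $J$. Each edge of the cycle lies in some atom, whose cycle variables are then exactly the ends of the edge, and whose tuple under $\eta$ was built from a source tuple. Put $v=\eta(x_1)$, $w=\eta(x_2)$, $w'=\eta(x_3)$, $v'=\eta(x_4)$. The first five rows give $(v,w)\in R$, $(w,w')\in Q$, $(v',w')\in S$, $\eta(x_4)=\dots=\eta(x_l)$, and $(v,\eta(x_l))=(v,v')\in P$. So $\mathrm{SQ}$ holds. Conversely, let $v,w,v',w'$ witness $\mathrm{SQ}$ and assign $x_1=v$, $x_2=w$, $x_3=w'$, $x_4=\dots=x_l=v'$ and $\star$ to all other variables. For an atom in any row of the table, take as source tuple the one of $(v,w)\in R$, $(w,w')\in Q$, $(v',w')\in S$,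 $(v,v')\in P$ that belongs to its source list; it gives the cycle variables of the atom the values just assigned, so the atom is satisfied. Atoms without cycle variables are satisfied by $(\star,\dots,\star)$.

Suppose that a plan with register bound $f$ computes $\Phi$. Preceded by the FCMs that produce $J$, it becomes a plan over $R,S,P,Q$ with register bound $n\mapsto\max_{m\le an}f(m)$ that answers $\mathrm{SQ}$ correctly whenever $R$ is nonempty, in particular on all layered databases. This contradicts Proposition~\ref{prop:layered}.

\emph{The directed $4$-cycle.} Let $E=R\cup Q\cup S^{-1}\cup P^{-1}$, where $S^{-1}=\{(y,x):(x,y)\in S\}$. A list of length $n$ for $E$ is produced by an FCM without registers that has one cursor on each of $R,Q,S,P$; in each step it outputs the tuple under the first cursor that is not at the end, reversed for $S$ and $P$, and advances that cursor. On a layered database the four parts of $E$ lie in $V\times W$, $W\times W'$, $W'\times V'$ and $V'\times V$. A witness $v,w,v',w'$ of $\mathrm{SQ}$ gives the closed walk $v\to w\to w'\to v'\to v$ in $E$. Conversely, let $x_1\to x_2\to x_3\to x_4\to x_1$ be a closed walk in $E$. Each $x_i$ lies in exactly one of the disjoint layers, and each edge leads to the next layer in the cyclic order $V,W,W',V'$. After a rotation, $x_1\in V$, $x_2\in W$, $x_3\in W'$, $x_4\in V'$. The layer of the first vertex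 of an edge determines the part of $E$ that contains the edge, so $(x_1,x_2)\in R$, $(x_2,x_3)\in Q$, $(x_4,x_3)\in S$, $(x_1,x_4)\in P$, and $\mathrm{SQ}$ holds. A plan with register bound $f$ for the $4$-cycle query, preceded by this FCM, has register bound $f$ and answers $\mathrm{SQ}$ correctly on all layered databases, contradicting Proposition~\ref{prop:layered}.
\end{proof}

\begin{remark}[the hypotheses]
The cycle has to be induced. Adding to $\mathrm{SQ}$ an atom $Z(v,w,v',w')$ keeps the $4$-cycle in the primal graph, but the new query asks whether a tuple of $Z$ survives four semijoins with $R,S,P,Q$, and four rounds of sorting and merging as in Example~\ref{ex:merge} decide this. Self-join-freeness cannot simply be dropped either. The query $\exists x_1,x_2,x_3,x_4\,(E(x_1,x_2)\wedge E(x_3,x_2)\wedge E(x_3,x_4)\wedge E(x_1,x_4))$ has a $4$-cycle as primal graph, but it holds as soon as $E$ contains a tuple $(y,z)$, by $x_1=x_3=y$ and $x_2=x_4=z$, so one step of one machine decides it.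
\end{remark}

\section{Two remarks on scope}\label{sec:scope}

\begin{remark}[sorted inputs]
The theorems remain true if the plan is required to be correct, and to respect its register bound $f$, only on databases whose lists are sorted in prescribed orders and free of repetitions. Indeed, precede such a plan by a sorting operator and a repetition-removing FCM, as in Example~\ref{ex:merge}, for each input list. The represented relations do not change and the size does not increase, so the new plan is correct on all databases and has register bound $n\mapsto\max_{m\le n}f(m)$.
\end{remark}

\begin{remark}[chordal primal graphs]
A graph is \emph{chordal} if it has no induced cycle of length at least $4$. For self-join-free boolean conjunctive queries without constants, Theorem~\ref{thm:cq} covers every primal graph that is not chordal. It says nothing about chordal primal graphs, and in particular nothing about the triangle query $\exists x,y,z\,(E_1(x,y)\wedge E_2(y,z)\wedge E_3(z,x))$; this case is not settled here. The hard families of Section~\ref{sec:hard} have no direct analogue for it. If $E_3$ is fixed and $E_1,E_2$ vary, a conflict between $(x,y)$ and $(y',z)$ requires $y=y'$, so the pairs $(x,y)$ with $y$ in the lower half of its range and the pairs $(y',z)$ with $y'$ in the upper half form two dense sets without any conflict, and Lemma~\ref{lem:conflict} has no counterpart.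 In the square, the varying relations $R$ and $S$ share no variable.
\end{remark}

\begin{thebibliography}{1}

\bibitem{FCM}
\emph{Database Query Processing using Finite Cursor Machines},
\texttt{http://alpha.uhasselt.be/jan.vandenbussche/barcelonatalk.pdf}.

\end{thebibliography}
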